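\title{The sum of digits of $\lfloor n^c\rfloor$ for almost all $c$}

\begin{abstract}
Let $\mathrm{s}_q(n)$ be the sum of the base-$q$ digits of $n$. We prove that for almost all $c>0$ the numbers $\mathrm{s}_q(\lfloor n^c\rfloor)$ are equidistributed in the residue classes modulo $m$, for all $q\ge2$ and $m\ge1$ at once and with a power-saving error term. This proves a conjecture of Mauduit. We also prove that for almost all $c>1$ and all $q,m\ge2$ the sequence $(\mathrm{s}_q(\lfloor n^c\rfloor)\bmod m)_n$ is normal if and only if $\gcd(m,q-1)=1$. The method is a second-moment computation in the variable $c$, in which a van der Corput shift of $c$ removes the high digits.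
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $q\ge2$ be an integer. Every integer $n\ge0$ has a unique expansion $n=\sum_{j\ge0}n_jq^j$ with digits $n_j\in\{0,1,\dots,q-1\}$, finitely many of them nonzero, and $\mathrm{s}_q(n)=\sum_jn_j$ is its sum of digits. How is $\mathrm{s}_q(n)$ distributed among the residue classes modulo an integer $m$? With $e(t)=e^{2\pi it}$, the identity
\begin{equation}\label{eq:orth}
\frac1m\sum_{\ell=0}^{m-1}e\Big(\frac{\ell(s-a)}m\Big)=\begin{cases}1&\text{if }s\equiv a\bmod m,\\0&\text{otherwise}\end{cases}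
\end{equation}
reduces the question to sums of $e(\alpha\,\mathrm{s}_q(n))$ with $\alpha=\ell/m\notin\mathbb Z$. For $0\le n<q^\mu$ the digits vary independently, so
\[
\sum_{0\le n<q^\mu}e(\alpha\,\mathrm{s}_q(n))=\Big(\sum_{i=0}^{q-1}e(i\alpha)\Big)^\mu ,
\]
and the inner sum has modulus less than $q$ because its terms $1$ and $e(\alpha)$ are different. Hence the proportion of $n<q^\mu$ with $\mathrm{s}_q(n)\equiv a\bmod m$ tends to $1/m$, exponentially fast in $\mu$.

Now replace $n$ by $\lfloor n^c\rfloor$ with a real exponent $c>1$. This integer has about $c\log_qn$ digits, and they are all determined by the $\log_qn$ digits of $n$, so they no longer vary freely and the product formula is lost. Still, nothing seems to favor one residue class, and one guesses that each class has frequency $1/m$. The guess cannot hold for every $c$. Since $q^j\equiv1\bmod(q-1)$, we have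
\begin{equation}\label{eq:cong}
\mathrm{s}_q(n)\equiv n\bmod(q-1),
\end{equation}
so $\mathrm{s}_4(n^2)\equiv n^2\bmod3$ is never congruent to $2$ modulo $3$. One therefore allows a set of exceptional exponents of Lebesgue measure zero. The resulting statement is a conjecture of Mauduit, posed in \cite{digits}.

\medskip
\noindent\textbf{Conjecture} (Mauduit). \emph{For almost all $c>1$ the following holds: for all integers $q,m\ge2$ and $0\le a<m$,}
\[
\lim_{x\to\infty}\frac1x\,\#\{n\le x:\mathrm{s}_q(\lfloor n^c\rfloor)\equiv a\bmod m\}=\frac1m .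
\]
\medskip

By a theorem of Mauduit and Rivat, the limit equals $1/m$ for every $c\in(1,7/5)$, every $q\ge2$ and all integers $a$ and $m\ge1$; via a result of Harman and Rivat, the same holds for almost all $c\in(1,2)$. We use neither result. Our first theorem contains the conjecture. Here and below $n$ runs over the positive integers.

\begin{theorem}\label{thm:equi}
There is a null set $\mathcal N\subset(0,\infty)$ such that for every $c\in(0,\infty)\setminus\mathcal N$ and all integers $q\ge2$, $m\ge1$, $0\le a<m$, there is $\vartheta=\vartheta(c,q,m)>0$ with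
\[
\#\{n\le x:\mathrm{s}_q(\lfloor n^c\rfloor)\equiv a\bmod m\}=\frac xm+O(x^{1-\vartheta}).
\]
\end{theorem}

Equidistribution concerns single terms; one can ask the same question for blocks of consecutive terms. A sequence $(t_n)_{n\ge1}$ with values in $\mathbb Z/m$ is \emph{normal} if for every $k\ge1$ every block $(a_0,\dots,a_{k-1})\in(\mathbb Z/m)^k$ occurs with frequency $m^{-k}$, that is,
\[
\lim_{x\to\infty}\frac1x\,\#\{n\le x:t_{n+j}=a_j\text{ for }0\le j<k\}=m^{-k}.
\]

\begin{theorem}\label{thm:normal}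
For almost every $c>1$ the following holds.
\begin{itemize}
\item[(i)] For all $q\ge2$, $k\ge1$ and rational $\alpha_0,\dots,\alpha_{k-1}$ such that $(q-1)\alpha_j\notin\mathbb Z$ for at least one $j$, there is $\vartheta>0$ with
\[
\sum_{n\le x}e\Big(\sum_{j<k}\alpha_j\,\mathrm{s}_q(\lfloor(n+j)^c\rfloor)\Big)=O(x^{1-\vartheta}).
\]
\item[(ii)] For all $q,m\ge2$, the sequence $(\mathrm{s}_q(\lfloor n^c\rfloor)\bmod m)_n$ is normal if and only if $\gcd(m,q-1)=1$.
\end{itemize}
\end{theorem}

The condition in (ii) comes from \eqref{eq:cong}. If $g=\gcd(m,q-1)>1$, then the reduction of the sequence modulo $g$ is $\lfloor n^c\rfloor\bmod g$, which does not see the digits at all. Single terms of this sequence are equidistributed for almost all $c$, which is why Theorem~\ref{thm:equi} needs no condition on $m$. But the numbers $(n+j)^c$, $0\le j<k$, are nearly the values of a polynomial of degree $\lfloor c\rfloor$ in $j$, and this leaves room for too few blocks. The ``only if'' half of (ii) holds for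 every real $c>0$ (Section~\ref{sec:fail}). The range $c>1$ is the natural one for the ``if'' half: for $0<c<1$ the nondecreasing integer sequence $\lfloor n^c\rfloor$ changes its value at most $(x+1)^c$ times for $n\le x$, so the block $(0,1)$ has frequency $0$ and normality fails for every $m\ge2$.

Section~\ref{sec:idea} shows the method for $q=m=2$. Sections~\ref{sec:tools}--\ref{sec:thm1} prove Theorem~\ref{thm:equi}, Sections~\ref{sec:cubes}--\ref{sec:blocks} prove part (i) and the ``if'' half of part (ii) of Theorem~\ref{thm:normal}, and Section~\ref{sec:fail}, which is independent of the rest, proves the ``only if'' half.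

\subsection*{Notation}
We write $\|t\|$ for the distance from $t$ to the nearest integer, $t\bmod Q$ for the representative of a real number $t$ in $[0,Q)$, and $|Z|$ for the Lebesgue measure of a set $Z\subset\mathbb R$. The symbol $\mathbb E$ denotes an average; for an interval $J$ of length $\delta$, $\mathbb E_{c\in J}F(c)=\delta^{-1}\int_JF(c)\,dc$. A quantity of modulus at most $\varepsilon$ is written $O^*(\varepsilon)$; $X\ll Y$ means $X=O(Y)$, and $X\asymp Y$ means $X\ll Y\ll X$. Every function of $c$ below is continuous, or piecewise constant with finitely many pieces on each compact interval, so no question of measurability arises.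

\section{The method for the Thue--Morse sequence}\label{sec:idea}

Let $q=m=2$ and $f(n)=(-1)^{\mathrm{s}_2(n)}$. By \eqref{eq:orth}, Theorem~\ref{thm:equi} says in this case that $\sum_{n\le x}f(\lfloor n^c\rfloor)=O(x^{1-\vartheta})$ for almost all $c$. Fix an interval $[c_0,c_1]\subset(0,\infty)$. A bound for almost all $c$ follows from a power saving in the mean square of the sum over $c\in[c_0,c_1]$ (Lemma~\ref{lem:ae}), and after expanding the square one has to show that
\[
I(A,B)=\int_{c_0}^{c_1}F(c)\,dc,\qquad F(c)=f(\lfloor A^c\rfloor)\,f(\lfloor B^c\rfloor),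
\]
is small for most pairs of integers $A>B$ in $(x,2x]$.

\subsection*{The difficulty}
Suppose for a moment that $f$ were periodic with a small period $Q$. Then $F$ would be a function of the point $(A^c,B^c)$ modulo $Q$, constant on $Q^2$ unit squares. This point moves very fast, and the ratio of the speeds $A^c\log A$ and $B^c\log B$ of its coordinates changes with $c$; so it is equidistributed (Section~\ref{sec:pair}), and $I(A,B)$ would be close to $(c_1-c_0)$ times the square of the mean of $f$. But $f(\lfloor A^c\rfloor)$ depends on all digits, which forces $Q>A^{c_1}$, and then equidistribution is false: both coordinates increase with $c$ and stay below $Q$, so the point visits at most $2Q$ of the $Q^2$ squares. Equidistribution gives access to the lowest digits only.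

\subsection*{The shift}
The inequality of van der Corput (Lemma~\ref{lem:vdc}) bounds the integral of $F$ over an interval $J=[c_*,c_*+\delta]$ by the integrals of $F(c+r\tau)F(c)$, averaged over $0\le r<R$; the step $\tau$ is at our disposal. Since $A^c$ has derivative $A^c\log A$, the choice $\tau=1/(A^{c_*}\log A)$ gives
\[
A^{c+r\tau}\approx A^c+r,\qquad B^{c+r\tau}\approx B^c+r\lambda
\]
with a number $0<\lambda<1$. This is the gain from varying $c$: passing from $n$ to $n+1$ changes $n^c$ by about $cn^{c-1}$, whereas a shift of $c$ changes $A^c$ by as little as we like. Adding $r$ to an integer $n$ changes the digits in positions $\ge\mu$ only if $(n\bmod2^\mu)+r\ge2^\mu$. Otherwise the high digits cancel in $f(n+r)f(n)$; for instance $n=16n'+6$ and $r=3$ give $f(n+3)f(n)=f(9)f(6)=1$ whatever $n'$ is. With $Q=2^\mu=R^2$ the carry occurs for a proportion at most $R/Q=1/R$ of the residues. So $F(c+r\tau)F(c)$ is, up to a small error, a function of $(A^c,B^c)$ modulo $Q$, where $Q$ is a small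 power of $x$, and it is a product of a function of $A^c$ and a function of $B^c$. By equidistribution its mean over $J$ is close to the product of the two means. The first is the correlation
\[
\gamma_\mu(r)=2^{-\mu}\sum_{0\le n<2^\mu}f(n+r)f(n);
\]
about the second we need only that it has modulus at most $1$.

\subsection*{The correlations}
From $f(2n)=f(n)$ and $f(2n+1)=-f(n)$ we get, separating even and odd $n$,
\[
\gamma_{\mu+1}(2r)=\gamma_\mu(r),\qquad\gamma_{\mu+1}(2r+1)=-\tfrac12\big(\gamma_\mu(r)+\gamma_\mu(r+1)\big).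
\]
Since $\gamma_\mu(0)=1$ and $\gamma_0(1)=-1$, the values $\gamma_\mu(1)$ are $-1,0,-\frac12,-\frac14,\dots$ and tend to $-\frac13$, and $\gamma_\mu(2^i)=\gamma_{\mu-i}(1)$. So there are large $r$ with large correlation, and the average over $r$ is needed. Let $\Gamma_\mu(r)=\max(|\gamma_\mu(r)|,|\gamma_\mu(r+1)|)$. The recursion shows $\Gamma_{\mu+1}(2r+j)\le\Gamma_\mu(r)$ for $j=0,1$, and using it twice we find a cancellation:
\[
\gamma_{\mu+2}(4r+1)=-\tfrac12\Big(\gamma_\mu(r)-\tfrac12\gamma_\mu(r)-\tfrac12\gamma_\mu(r+1)\Big)=\tfrac14\big(\gamma_\mu(r+1)-\gamma_\mu(r)\big),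
\]
which has modulus at most $\frac12\Gamma_\mu(r)$. One more step gives $|\gamma_{\mu+3}(8r+2)|\le\frac12\Gamma_\mu(r)$ and $|\gamma_{\mu+3}(8r+3)|\le\frac12(\frac12+1)\Gamma_\mu(r)$, hence $\Gamma_{\mu+3}(8r+2)\le\frac34\Gamma_\mu(r)$. Cut the binary expansion of $r<8^t$ into $t$ blocks of three digits. Each block $010$ gains the factor $\frac34$ and the other seven blocks lose nothing, so the average of $|\gamma_\mu(r)|$ over $r<8^t$ is at most $(31/32)^t$ for $3t\le\mu$, a negative power of $R=8^t$.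

\subsection*{The scales}
We take for $R$ a small power of $x$, and $Q=R^2$, $\delta\approx R^{-3}$. The interval $J$ must be short, because $\tau$ is constant on $J$ while the speed of $A^c$ changes by a factor $1+O(\delta\log x)$, so that the shift of $A^c$ is $r+O(R\delta\log x)$. It must be long compared with the total shift $R\tau\le Rx^{-c_0}$, and long enough for $(A^c,B^c)$ to be equidistributed modulo $Q$ as $c$ runs through $J$. All three demands are met with room to spare.

\section{Analytic tools}\label{sec:tools}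

\begin{lemma}[{First derivative test, \cite[Lemma 4.2]{Tit}}]\label{lem:deriv}
Let $\varphi$ be real and differentiable on an interval $J$, with $\varphi'$ monotone, of constant sign, and $|\varphi'|\ge M>0$. Then $|\int_Je(\varphi)|\le\frac4{2\pi M}\le\frac1M$.
\end{lemma}

We measure equidistribution of a curve by its discrepancy. A \emph{box} is a set $\mathcal B=\prod_{i\le\nu}[a_i,b_i)\subset[0,1)^\nu$. Let $J$ be a compact interval of length $\delta>0$ and let $\Psi:J\to\mathbb R^\nu$ have real-analytic, non-constant components. The \emph{discrepancy} of $\Psi$ on $J$ is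
\[
D=\sup_{\mathcal B}\Big|\,\delta^{-1}\big|\{c\in J:\Psi(c)\bmod1\in\mathcal B\}\big|-\operatorname{vol}\mathcal B\,\Big| .
\]

\begin{lemma}[Erd\H{o}s--Tur\'an--Koksma inequality for curves]\label{lem:etk}
For every integer $H\ge1$,
\[
D\le C_\nu\Big(\frac1H+(1+\log H)^\nu\,\frac\Theta\delta\Big),\qquad\Theta=\max_{0<\|h\|_\infty\le H}\Big|\int_Je(h\cdot\Psi(c))\,dc\Big|,
\]
where $h$ runs over $\mathbb Z^\nu$ and $C_\nu$ depends on $\nu$ only.
\end{lemma}

\begin{proof}
For points $p_1,\dots,p_N\in\mathbb R^\nu$ and any box $\mathcal B$, \cite[Theorem 1.21]{DT} bounds the difference between $\operatorname{vol}\mathcal B$ and the proportion of $i$ with $p_i\bmod1\in\mathcal B$ by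
\[
\Big(\frac32\Big)^\nu\Big(\frac2{H+1}+\sum_{0<\|h\|_\infty\le H}\frac1{\prod_l\max(1,|h_l|)}\Big|\frac1N\sum_{i\le N}e(h\cdot p_i)\Big|\Big).
\]
Take $p_i=\Psi(c_i)$ with $N$ equally spaced points $c_i\in J$, fix $H$ and $\mathcal B$, and let $N\to\infty$. Each component of $\Psi$ is analytic and non-constant, so it takes each value finitely often, and $\{c\in J:\Psi(c)\bmod1\in\mathcal B\}$ is a finite union of intervals. Hence the proportion of $i$ tends to $\delta^{-1}$ times the measure of this set. The finitely many exponential sums are Riemann sums and tend to $\delta^{-1}\int_Je(h\cdot\Psi)$. Finally $\sum_{\|h\|_\infty\le H}\prod_l\max(1,|h_l|)^{-1}\le(3+2\log H)^\nu$, and we take the supremum over $\mathcal B$.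
\end{proof}

We use the discrepancy in two ways, both read off from the definition by summing over boxes.
\begin{itemize}
\item[(D1)] If $[0,1)^\nu$ is partitioned into $n$ boxes and $g$ is constant on each of them with $|g|\le1$, then $\mathbb E_{c\in J}\,g(\Psi(c)\bmod1)=\int g+O^*(nD)$.
\item[(D2)] The proportion of $c\in J$ such that a given component of $\Psi(c)$ lies modulo $1$ in one of $n$ given arcs of $\mathbb R/\mathbb Z$, of total length $l$, is at most $l+2nD$. Indeed, an arc is cut into at most two intervals $[a,b)\subset[0,1)$, up to endpoints, which are hit by finitely many $c$.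
\end{itemize}

\begin{lemma}[van der Corput]\label{lem:vdc}
Let $J$ be an interval of length $\delta$, let $F$ be a function on $\mathbb R$ with $|F|\le1$, let $R\ge1$ be an integer and $\tau>0$. Then
\[
\big|\mathbb E_{c\in J}F(c)\big|^2\le\frac4R\sum_{0\le r<R}\big|\mathbb E_{c\in J}F(c+r\tau)\overline{F(c)}\big|+4\,\frac{R\tau}\delta+8\Big(\frac{R\tau}\delta\Big)^2 .
\]
\end{lemma}

\begin{proof}
Translating $J$ by $t\ge0$ changes the integral of a function bounded by $1$ by at most $2t$. Hence $\int_JF=X+O^*(2R\tau)$ with $X=\int_J\frac1R\sum_{r<R}F(c+r\tau)\,dc$, and $|\int_JF|^2\le2|X|^2+8R^2\tau^2$. By the Cauchy--Schwarz inequality,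
\[
|X|^2\le\frac\delta{R^2}\sum_{r,r'<R}\int_JF(c+r\tau)\overline{F(c+r'\tau)}\,dc .
\]
A translation by $\min(r,r')\tau$ shows that the term $(r,r')$ has modulus at most $|\int_JF(c+|r-r'|\tau)\overline{F(c)}\,dc|+2R\tau$, and each value of $|r-r'|$ occurs at most $2R$ times. So $|X|^2\le\frac{2\delta}R\sum_{r<R}|\int_JF(c+r\tau)\overline{F(c)}\,dc|+2\delta R\tau$. Divide by $\delta^2$.
\end{proof}

\begin{lemma}[From mean square to almost all $c$]\label{lem:ae}
Let $g_1,g_2,\dots$ be measurable functions on $[c_0,c_1]$ with $|g_n|\le1$, let $0<\xi\le1$, and suppose that $\int_{c_0}^{c_1}|\sum_{x<n\le y}g_n(c)|^2dc\ll x^{2-\xi}$ for $1\le x<y\le2x$. Then $\sum_{n\le N}g_n(c)=O_c(N^{1-\xi/4})$ for almost all $c\in[c_0,c_1]$.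
\end{lemma}

\begin{proof}
Let $S_N=\sum_{n\le N}g_n$. Cut $[1,N]$ into the ranges $(2^{-i-1}N,2^{-i}N]$ with $2^{-i-1}N\ge1$ and at most one further term. The triangle inequality in $L^2$ bounds the norm of $S_N$ by a constant times $1+\sum_i(2^{-i-1}N)^{1-\xi/2}\ll N^{1-\xi/2}$. Let $p=4/\xi$ and $N_i=\lceil i^p\rceil$. Then
\[
\int_{c_0}^{c_1}\sum_{i\ge1}N_i^{-2+\xi/2}|S_{N_i}|^2\,dc\ll\sum_{i\ge1}N_i^{-\xi/2}\le\sum_{i\ge1}i^{-2}<\infty ,
\]
so for almost all $c$ the series under the integral converges, and $S_{N_i}(c)=O_c(N_i^{1-\xi/4})$. For $N_i\le N<N_{i+1}$ we have $|S_N-S_{N_i}|\le N_{i+1}-N_i\ll i^{p-1}=(i^p)^{1-\xi/4}\le N_i^{1-\xi/4}$.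
\end{proof}

\section{Carries and correlations}\label{sec:digits}

Let $q\ge2$, $\alpha\in\mathbb R$ and $f(n)=e(\alpha\,\mathrm{s}_q(n))$. Concatenation of digits gives $f(q^\mu n'+n_0)=f(n')f(n_0)$ for $n'\ge0$ and $0\le n_0<q^\mu$. Consequently the high digits cancel when no carry leaves the lowest $\mu$ positions:
\begin{equation}\label{eq:carry}
f(n+r)\overline{f(n)}=f(n_0+r)\overline{f(n_0)}\qquad\text{if }n_0=n\bmod q^\mu,\ r\ge0\text{ and }n_0+r<q^\mu .
\end{equation}
For integers $\mu,r\ge0$ put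
\[
\gamma_\mu(r)=q^{-\mu}\sum_{0\le n<q^\mu}f(n+r)\overline{f(n)} .
\]
If $(q-1)\alpha=b$ is an integer, then \eqref{eq:cong} gives $f(n)=e(bn/(q-1))$ and $|\gamma_\mu(r)|=1$ for all $r$. In all other cases the correlations are small on average.

\begin{lemma}\label{lem:corr}
Suppose $(q-1)\alpha\notin\mathbb Z$. There is $\eta=\eta(q,\alpha)\in(0,1]$ such that $\sum_{0\le r<q^\rho}|\gamma_\mu(r)|\le2q^{\rho(1-\eta)}$ for $0\le\rho\le\mu$.
\end{lemma}

\begin{proof}
Let $0\le j\le q$ and write $n=qn'+i$ with $0\le i<q$, so that $n+qr+j=q(n'+r)+i+j$. For the $q-j$ digits $i$ with $i+j<q$ there is no carry, and $f(n+qr+j)\overline{f(n)}=e(j\alpha)f(n'+r)\overline{f(n')}$. For the other $j$ digits $n+qr+j=q(n'+r+1)+(i+j-q)$ with $0\le i+j-q<q$, and the product is $e((j-q)\alpha)f(n'+r+1)\overline{f(n')}$. Therefore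
\begin{equation}\label{eq:rec}
\gamma_{\mu+1}(qr+j)=\frac{q-j}q\,e(j\alpha)\,\gamma_\mu(r)+\frac jq\,e((j-q)\alpha)\,\gamma_\mu(r+1)\qquad(0\le j\le q).
\end{equation}
The recursion couples $r$ with $r+1$, so we follow $\Gamma_\mu(r)=\max(|\gamma_\mu(r)|,|\gamma_\mu(r+1)|)\le1$. Using \eqref{eq:rec} for $j$ and for $j+1\le q$,
\begin{equation}\label{eq:mono}
\Gamma_{\mu+1}(qr+j)\le\Gamma_\mu(r)\qquad(0\le j<q).
\end{equation}
A strict gain needs two terms with the same $\gamma_\mu(r)$ and different phases. By \eqref{eq:rec}, $\gamma_{\mu+2}(q^2r+1)=\frac{q-1}qe(\alpha)\gamma_{\mu+1}(qr)+\frac1qe((1-q)\alpha)\gamma_{\mu+1}(qr+1)$; inserting $\gamma_{\mu+1}(qr)=\gamma_\mu(r)$ and \eqref{eq:rec} with $j=1$,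
\[
\gamma_{\mu+2}(q^2r+1)=\frac{q-1}q\,e(\alpha)\Big(1+\frac1q\,e((1-q)\alpha)\Big)\gamma_\mu(r)+\frac1{q^2}\,e(2(1-q)\alpha)\,\gamma_\mu(r+1).
\]
Hence $|\gamma_{\mu+2}(q^2r+1)|\le\kappa_0\Gamma_\mu(r)$ with $\kappa_0=\frac{q-1}q|1+\frac1qe((1-q)\alpha)|+\frac1{q^2}$. Here the hypothesis enters: $e((1-q)\alpha)\ne1$, so $\kappa_0<\frac{q-1}q(1+\frac1q)+\frac1{q^2}=1$. To pass the gain on to $\Gamma$ we append one more digit. By \eqref{eq:mono} applied twice, $|\gamma_{\mu+2}(q^2r+2)|\le\Gamma_{\mu+2}(q^2r+1)\le\Gamma_\mu(r)$. By \eqref{eq:rec} with $j=0$ and $j=1$, $\gamma_{\mu+3}(q^3r+q)=\gamma_{\mu+2}(q^2r+1)$ and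
\[
|\gamma_{\mu+3}(q^3r+q+1)|\le\frac{q-1}q|\gamma_{\mu+2}(q^2r+1)|+\frac1q|\gamma_{\mu+2}(q^2r+2)|\le\kappa\,\Gamma_\mu(r),\qquad\kappa=\frac{(q-1)\kappa_0+1}q .
\]
As $\kappa_0\le\kappa<1$, we obtain
\begin{equation}\label{eq:gain}
\Gamma_{\mu+3}(q^3r+q)\le\kappa\,\Gamma_\mu(r).
\end{equation}

Let $r<q^\rho$, written with $\rho$ digits, and $t=\lfloor\rho/3\rfloor$. Remove the lowest $\rho-3t$ digits by \eqref{eq:mono}, then the remaining ones in $t$ blocks of three, from low to high, using \eqref{eq:gain} for a block $010$ and \eqref{eq:mono} three times for any other block. The process ends at $\Gamma_{\mu-\rho}(0)\le1$, so $|\gamma_\mu(r)|\le\kappa^{z(r)}$, where $z(r)$ is the number of blocks $010$. Summing over all digits,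
\[
\sum_{r<q^\rho}|\gamma_\mu(r)|\le q^{\rho-3t}(q^3-1+\kappa)^t=q^\rho q^{-3\eta t},\qquad q^{-3\eta}=1-(1-\kappa)q^{-3}\in[7/8,1).
\]
This defines $\eta\in(0,1]$, and $3t\ge\rho-3$ gives $q^{-3\eta t}\le q^{3\eta}q^{-\eta\rho}\le\frac87q^{-\eta\rho}$.
\end{proof}

\section{The pair $(A^c,B^c)$ modulo $Q$}\label{sec:pair}

Fix $0<c_0<c_1$. By Lemma~\ref{lem:etk}, equidistribution of $(A^c/Q,B^c/Q)$ follows from bounds for the integrals of $e((aA^c+bB^c)/Q)$. When $a$ and $b$ have opposite signs the phase may have a stationary point, where the first derivative test fails. But the ratio of the two terms of the derivative is a constant times $(A/B)^c$, which grows at the rate $\log(A/B)$; so the derivative is small only on a short interval, which we estimate trivially.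

\begin{lemma}\label{lem:osc2}
Let $x\ge3$, let $A>B$ be integers in $(x,2x]$, let $1\le Q\le x^{c_0}$, $(a,b)\in\mathbb Z^2\setminus\{0\}$ and $\varphi(c)=(aA^c+bB^c)/Q$. For every interval $J\subset[c_0,c_1]$,
\[
\Big|\int_Je(\varphi)\Big|\le5\,Q^{1/2}\Big(\frac{2x}{A-B}\Big)^{1/2}x^{-c_0/2}.
\]
\end{lemma}

\begin{proof}
If $a=0$, then $\varphi'=bB^c\log B/Q$ is monotone with $|\varphi'|\ge x^{c_0}/Q$, and Lemma~\ref{lem:deriv} gives the bound $Qx^{-c_0}\le(Qx^{-c_0})^{1/2}$. Let $a\ne0$ and
\[
\psi=\varphi'B^{-c}=\frac1Q\big(a(A/B)^c\log A+b\log B\big).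
\]
Then $\psi'=a(A/B)^c\log(A/B)\log A/Q$ has constant sign. Since $\log A\ge1$ and $\log(A/B)=-\log(1-\frac{A-B}A)\ge\frac{A-B}{2x}$, we have $|\psi'|\ge\Delta=\frac{A-B}{2xQ}$. Let $\zeta>0$. The set $\{c\in J:|\psi|<\zeta\}$ is empty or an interval of length at most $2\zeta/\Delta$. Its complement in $J$ consists of at most two intervals, on each of which $\varphi'$ has constant sign and $|\varphi'|\ge\zeta x^{c_0}$. The function $\varphi''B^{-c}=\frac1Q(a(A/B)^c\log^2A+b\log^2B)$ is strictly monotone, so $\varphi''$ has at most one zero, and cutting there leaves at most three intervals on which $\varphi'$ is also monotone. By Lemma~\ref{lem:deriv}, $|\int_Je(\varphi)|\le2\zeta/\Delta+3/(\zeta x^{c_0})$, and $\zeta=(\Delta x^{-c_0})^{1/2}$ gives $5\Delta^{-1/2}x^{-c_0/2}$.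
\end{proof}

Apply Lemma~\ref{lem:etk} with $\nu=2$ and $H=\lceil x^{c_0}\rceil$. Under the hypotheses of Lemma~\ref{lem:osc2}, for $J\subset[c_0,c_1]$ of length $\delta$ the discrepancy $D$ of $(A^c/Q,B^c/Q)$ on $J$ satisfies
\begin{equation}\label{eq:disc2}
D\ll(\log x)^2\,\delta^{-1}Q^{1/2}\Big(\frac x{A-B}\Big)^{1/2}x^{-c_0/2},
\end{equation}
with a constant depending on $c_0,c_1$ only. The term $1/H\le x^{-c_0}$ is absorbed because $\delta\le c_1-c_0$, $Q\ge1$ and $A-B\le x$.

\section{The shift in $c$ and the proof of Theorem~\ref{thm:equi}}\label{sec:thm1}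

We state the effect of the shift for $(A+j)^c$ with bounded $j$; this section uses $j=0$ and Section~\ref{sec:blocks} the general case.

\begin{lemma}\label{lem:shift}
Let $0<c_0<c_1$, $k\ge1$, $x\ge3$, let $A>B$ be integers in $(x,2x]$, let $J=[c_*,c_*+\delta]\subset[c_0,c_1]$ with $\delta\log x\le1$, and let $1\le R\le x^{c_0}$. Put
\[
\tau=\frac1{A^{c_*}\log A},\qquad\lambda=\frac{B^{c_*}\log B}{A^{c_*}\log A}.
\]
Then $0<\tau\le x^{-c_0}$, $0<\lambda<1$, and for $c\in J$ and integers $0\le r<R$, $0\le j<k$,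
\[
(A+j)^{c+r\tau}=(A+j)^c+r+O(\varepsilon),\qquad(B+j)^{c+r\tau}=(B+j)^c+r\lambda+O(\varepsilon),
\]
where $\varepsilon=R\delta\log x+R^2x^{-c_0}+jR/x$ and the constants depend on $c_1$ and $k$ only.
\end{lemma}

\begin{proof}
The bounds for $\tau$ and $\lambda$ follow from $A>B>x\ge3$. Let $Y\in\{A,B\}$, $\lambda_A=1$, $\lambda_B=\lambda$, so that $\tau=\lambda_Y/(Y^{c_*}\log Y)$. Put $t=r\tau\log(Y+j)\ll Rx^{-c_0}\le1$. Then
\[
(Y+j)^{c+r\tau}-(Y+j)^c=(Y+j)^c\,t\cdot\frac{e^t-1}t=r\lambda_Y\cdot Y^{c-c_*}\cdot\Big(1+\frac jY\Big)^c\cdot\frac{\log(Y+j)}{\log Y}\cdot\frac{e^t-1}t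
\]
for $r\ge1$, and the last four factors are $1+O(\delta\log x)$, $1+O(j/x)$, $1+O(j/x)$ and $1+O(Rx^{-c_0})$, with all four error terms bounded. For $r=0$ there is nothing to prove.
\end{proof}

\begin{proposition}\label{prop:moment1}
Let $q\ge2$, $\alpha\in\mathbb R\setminus\mathbb Z$, $f(n)=e(\alpha\,\mathrm{s}_q(n))$ and $0<c_0<c_1$. There is $\xi=\xi(q,\alpha,c_0)\in(0,1]$ such that for $1\le x<y\le2x$
\[
\int_{c_0}^{c_1}\Big|\sum_{x<n\le y}f(\lfloor n^c\rfloor)\Big|^2dc\ll x^{2-\xi},
\]
with a constant depending on $q,\alpha,c_0,c_1$ only.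
\end{proposition}

\begin{proof}
For bounded $x$ the claim is trivial, so let $x$ be large. Expand the square. The diagonal contributes $O(x)$. For integers $A\ne B$ in $(x,2x]$ let
\[
F(c)=f(\lfloor A^c\rfloor)\overline{f(\lfloor B^c\rfloor)}\quad(c\in\mathbb R),\qquad I(A,B)=\int_{c_0}^{c_1}F(c)\,dc .
\]
Since $I(B,A)=\overline{I(A,B)}$ we may take $A>B$. For the final summation note that $\sum_{A>B}(x/(A-B))^{\theta}\le2x\sum_{h\le x}(x/h)^\theta\ll x^2$ for $\theta=\frac12$ and $\theta=\frac14$.

\medskip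
\noindent\emph{Case 1: $(q-1)\alpha=b\in\mathbb Z$.} Here the correlations do not decay, but no shift is needed, because $f(n)=e(bn/Q)$ has the fixed period $Q=q-1$. The function $F$ depends only on $(A^c/Q,B^c/Q)$ modulo $1$ and is constant on $Q^2$ boxes; its mean over the torus is $|\frac1Q\sum_{n<Q}e(bn/Q)|^2=0$, since $Q\nmid b$ when $\alpha\notin\mathbb Z$. By (D1) and \eqref{eq:disc2} with $J=[c_0,c_1]$, $I(A,B)\ll(\log x)^2(x/(A-B))^{1/2}x^{-c_0/2}$. The off-diagonal terms contribute $\ll x^{2-c_0/2}(\log x)^2$, and $\xi=\min(1,c_0/4)$ is admissible.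

\medskip
\noindent\emph{Case 2: $(q-1)\alpha\notin\mathbb Z$.} Let $R=q^\rho$ be the power of $q$ with $x^{c_0/40}/q<R\le x^{c_0/40}$, and put $\mu=2\rho$, $Q=q^\mu=R^2$. Divide $[c_0,c_1]$ into $\lceil(c_1-c_0)R^3\rceil$ equal intervals; their length satisfies $\frac12R^{-3}\le\delta\le R^{-3}$. Fix one of them, $J=[c_*,c_*+\delta]$, take $\tau,\lambda$ from Lemma~\ref{lem:shift}, and let $D$ be the discrepancy of $(A^c/Q,B^c/Q)$ on $J$. For $j=0$ the error in Lemma~\ref{lem:shift} is $\ll R^{-2}\log x+R^2x^{-c_0}=o(R^{-1})$. So for large $x$, all $c\in J$ and $0\le r<R$,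
\begin{equation}\label{eq:shift1}
A^{c+r\tau}=A^c+r+O^*(1/R),\qquad B^{c+r\tau}=B^c+r\lambda+O^*(1/R).
\end{equation}

Fix $r$. Two things can go wrong: the errors in \eqref{eq:shift1} can change an integer part, and a carry can reach the high digits. Call $c\in J$ \emph{exceptional} if
\[
\|A^c\|\le\tfrac1R,\quad\text{or}\quad\|B^c+r\lambda\|\le\tfrac1R,\quad\text{or}\quad A^c\bmod Q\ge Q-R,\quad\text{or}\quad B^c\bmod Q\ge Q-R .
\]
Each of the first two conditions puts $A^c/Q$ or $B^c/Q$ modulo $1$ into one of $Q$ arcs of total length $2/R$, and each of the last two into one arc of length $R/Q=1/R$. By (D2) the proportion of exceptional $c$ in $J$ is $\ll R^{-1}+QD$.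

Let $c\in J$ be non-exceptional, $z_A=A^c\bmod Q$ and $z_B=B^c\bmod Q$. By \eqref{eq:shift1} and the first two conditions,
\[
\lfloor A^{c+r\tau}\rfloor=\lfloor A^c\rfloor+r,\qquad\lfloor B^{c+r\tau}\rfloor=\lfloor B^c+r\lambda\rfloor=\lfloor B^c\rfloor+r',\qquad r'=\lfloor z_B+r\lambda\rfloor-\lfloor z_B\rfloor,
\]
and $0\le r'\le r$ because $0<\lambda<1$. The residues of $\lfloor A^c\rfloor$ and $\lfloor B^c\rfloor$ modulo $Q$ are $\lfloor z_A\rfloor$ and $\lfloor z_B\rfloor$, both less than $Q-R$, while $r,r'<R$. So \eqref{eq:carry} applies to both, and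
\[
F(c+r\tau)\overline{F(c)}=G_r(z_A)\,\overline{K_r(z_B)},
\]
where for $z\in[0,Q)$
\[
G_r(z)=f(\lfloor z\rfloor+r)\overline{f(\lfloor z\rfloor)},\qquad K_r(z)=f(\lfloor z+r\lambda\rfloor)\overline{f(\lfloor z\rfloor)} .
\]
These are step functions with $Q$ and at most $2Q$ steps, so $G_r(z)\overline{K_r(z')}$ is constant on at most $2Q^2$ boxes partitioning $[0,Q)^2$. Its mean is the mean $\gamma_\mu(r)$ of $G_r$ times a number of modulus at most $1$. By (D1) and the bound for the exceptional set,
\[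
\big|\mathbb E_{c\in J}F(c+r\tau)\overline{F(c)}\big|\le|\gamma_\mu(r)|+O(R^{-1}+Q^2D).
\]
Lemmas~\ref{lem:vdc} and~\ref{lem:corr} now give
\[
\big|\mathbb E_{c\in J}F(c)\big|^2\ll R^{-\eta}+R^{-1}+Q^2D+\frac{R\tau}\delta+\Big(\frac{R\tau}\delta\Big)^2 .
\]
Here $R\tau/\delta\le2R^4x^{-c_0}\ll R^{-1}$. By \eqref{eq:disc2}, which applies since $Q\le x^{c_0}$,
\[
Q^2D\ll R^4\cdot(\log x)^2R^3\cdot R\,\Big(\frac x{A-B}\Big)^{1/2}x^{-c_0/2}\ll R^{-1}\Big(\frac x{A-B}\Big)^{1/2},
\]
because $R^9\le x^{9c_0/40}$. As $\eta\le1$ and $x/(A-B)\ge1$, we get $|\mathbb E_{c\in J}F|\ll R^{-\eta/2}(x/(A-B))^{1/4}$ for each $J$, hence the same bound for $I(A,B)$. The off-diagonal terms contribute $\ll x^2R^{-\eta/2}\ll x^{2-c_0\eta/80}$, and $\xi=\min(1,c_0\eta/80)$ is admissible.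
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equi}]
Apply Proposition~\ref{prop:moment1} and Lemma~\ref{lem:ae} for all rational $0<c_0<c_1$, all $q\ge2$ and all $\alpha\in\mathbb Q\setminus\mathbb Z$. These are countably many choices, so the union $\mathcal N$ of the exceptional sets is null. For $c\in(0,\infty)\setminus\mathcal N$, every $q\ge2$ and every $\alpha\in\mathbb Q\setminus\mathbb Z$ there is $\vartheta\in(0,1)$ with
\begin{equation}\label{eq:single}
\sum_{n\le x}e\big(\alpha\,\mathrm{s}_q(\lfloor n^c\rfloor)\big)=O(x^{1-\vartheta}).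
\end{equation}
By \eqref{eq:orth},
\[
\#\{n\le x:\mathrm{s}_q(\lfloor n^c\rfloor)\equiv a\bmod m\}=\frac1m\sum_{\ell=0}^{m-1}e\Big(-\frac{a\ell}m\Big)\sum_{n\le x}e\Big(\frac\ell m\,\mathrm{s}_q(\lfloor n^c\rfloor)\Big).
\]
The term $\ell=0$ is $x/m+O(1)$, and \eqref{eq:single} bounds the other $m-1$ terms; take the smallest of their exponents $\vartheta$.
\end{proof}

\section{Averages over progressions and cubes}\label{sec:cubes}

For blocks of length $k\ge2$ the second moment involves the numbers $(A+j)^c$ and $(B+j)^c$ for $0\le j<k$. The shift of $c$ still works, since by Lemma~\ref{lem:shift} it moves all $(A+j)^c$ by nearly the same $r$. What fails is independence. Take $1<c<2$. Then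
\[
(A+j)^c=A^c+j\,cA^{c-1}+O(A^{c-2}),
\]
so the $k$ numbers are nearly in arithmetic progression and are governed by the two parameters $A^c$ and $cA^{c-1}$. If $N$ and $M$ are the integer parts of these parameters modulo $Q$, the correlation $\gamma_\mu(r)$ is replaced by an average of $\prod_{j<k}g_j(N+jM)$ over $N,M\in\mathbb Z/Q$. For $k\ge3$ it does not factor, and we know something about only one of the functions $g_j$, namely the one with $(q-1)\alpha_j\notin\mathbb Z$. This section bounds such averages: Lemma~\ref{lem:cs} removes the other functions one at a time by the Cauchy--Schwarz inequality, at the price of an average of the remaining function over cubes, and Lemma~\ref{lem:cube} estimates the latter.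

Let $\mathcal C$ denote complex conjugation, and $|\omega|=\sum_i\omega_i$ for $\omega\in\{0,1\}^s$. For $s\ge1$, integers $l_1,\dots,l_s$ and a function $g$ on $\mathbb Z/Q$ put
\[
U_{l_1,\dots,l_s}(g)=\mathbb E_{N,h_1,\dots,h_s\in\mathbb Z/Q}\prod_{\omega\in\{0,1\}^s}\mathcal C^{|\omega|}g\Big(N+\sum_{i\le s}\omega_il_ih_i\Big).
\]
This quantity does not change if $g$ is translated (shift $N$) or if $l_i$ is replaced by $-l_i$ (replace $h_i$ by $-h_i$). For example, $U_1(g)=\mathbb E_{N,h}\,g(N)\overline{g(N+h)}=|\mathbb E\,g|^2$.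

\begin{lemma}\label{lem:cs}
Let $k\ge2$, $s=k-1$, let $g_0,\dots,g_{k-1}$ be functions on $\mathbb Z/Q$ bounded by $1$, let $0\le j_0<k$, let $j_1,\dots,j_s$ be the other indices and $\ell_i=|j_i-j_0|\ge1$. Then $U_{\ell_1,\dots,\ell_s}(g_{j_0})$ is real, and
\[
\Big|\mathbb E_{N,M\in\mathbb Z/Q}\prod_{j<k}g_j(N+jM)\Big|^{2^s}\le U_{\ell_1,\dots,\ell_s}(g_{j_0}).
\]
\end{lemma}

\begin{proof}
Replacing $N$ by $N-j_0M$ turns the average into
\[
T=\mathbb E_{N,M}\,G(N)\prod_{i\le s}G_i(N+l_iM)
\]
with $G=g_{j_0}$, $G_i=g_{j_i}$, $l_i=j_i-j_0$. We prove by induction on $s\ge1$ that $U_{l_1,\dots,l_s}(G)$ is real and at least $|T|^{2^s}$, for all functions $G,G_1,\dots,G_s$ bounded by $1$ and all integers $l_i$. With $N=N'-l_sM$,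
\[
T=\mathbb E_{N'}\,G_s(N')\,\mathbb E_M\,G(N'-l_sM)\prod_{i<s}G_i\big(N'+(l_i-l_s)M\big).
\]
Apply the Cauchy--Schwarz inequality in $N'$, bound $|G_s|$ by $1$, expand the square of the inner average with variables $M$ and $M-h$, and return to $N=N'-l_sM$. This gives $|T|^2\le\mathbb E_hT_h$, where
\[
T_h=\mathbb E_{N,M}\,G^{(h)}(N)\prod_{i<s}G_i^{(h)}(N+l_iM),
\]
with $G^{(h)}(n)=G(n)\overline{G(n+l_sh)}$ and $G_i^{(h)}(n)=G_i(n)\overline{G_i(n-(l_i-l_s)h)}$, and $\mathbb E_hT_h$ is real and nonnegative as the mean of a squared modulus. For $s=1$ we have $\mathbb E_hT_h=U_{l_1}(G)$, which is the claim. For $s\ge2$, $T_h$ has the shape of $T$ with $s-1$ in place of $s$. By convexity of $t\mapsto t^{2^{s-1}}$ and induction,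
\[
|T|^{2^s}\le\mathbb E_h|T_h|^{2^{s-1}}\le\mathbb E_h\,U_{l_1,\dots,l_{s-1}}(G^{(h)})=U_{l_1,\dots,l_s}(G),
\]
where the last identity is the definition of $U$ with $h_s=h$, the two factors of $G^{(h)}$ corresponding to $\omega_s=0$ and $\omega_s=1$; it also shows that $U_{l_1,\dots,l_s}(G)$ is real. Finally, the signs of the $l_i$ do not matter.
\end{proof}

For $f(n)=e(\alpha\,\mathrm{s}_q(n))$ and $\mu\ge0$ let $f_\mu$ be the $q^\mu$-periodic function on $\mathbb Z$ that equals $f$ on $[0,q^\mu)$. Since $n\bmod q^\mu$ is the residue that appears in \eqref{eq:carry}, that identity reads $f(n+r)\overline{f(n)}=f_\mu(n+r)\overline{f_\mu(n)}$ under the same condition.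

\begin{lemma}\label{lem:cube}
Let $(q-1)\alpha\notin\mathbb Z$, $s\ge1$, and let $\ell_1,\dots,\ell_s\ge1$ be integers. There are $C,\eta_1>0$, depending on $q,\alpha,\ell_1,\dots,\ell_s$ only, such that for $0\le\rho\le\mu$, $Q=q^\mu$ and $G_r(n)=f_\mu(n+r)\overline{f_\mu(n)}$,
\[
q^{-\rho}\sum_{0\le r<q^\rho}U_{\ell_1,\dots,\ell_s}(G_r)\le Cq^{-\eta_1\rho}.
\]
\end{lemma}

\begin{proof}
The shift $r$ is one more direction of the cube, with a shorter range. As in Lemma~\ref{lem:corr} we remove digits from low to high. This produces a carry at each vertex of the cube, so we need a family of averages that is closed under this operation. Put $\ell_{s+1}=1$, $\ell_*=\sum_{i\le s+1}\ell_i$, $E=\ell_*+1$, $\Omega=\{0,1\}^{s+1}$, and for $\mathbf z=(z_\omega)\in\{0,\dots,E\}^\Omega$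
\[
V_{\mu,\rho}(\mathbf z)=\mathbb E\prod_{\omega\in\Omega}\mathcal C^{|\omega|}f_\mu\Big(N+\sum_{i\le s}\omega_i\ell_ih_i+\omega_{s+1}r+z_\omega\Big),
\]
the average being over integers $N,h_1,\dots,h_s\in[0,q^\mu)$ and $r\in[0,q^\rho)$. The quantity to be bounded is $\overline{V_{\mu,\rho}(\mathbf0)}$. Let $V^*_{\mu,\rho}=\max_{\mathbf z}|V_{\mu,\rho}(\mathbf z)|\le1$.

\emph{Recursion.} Let $1\le L\le\rho$. For integers $X,m\ge0$ we have $q^LX+m=q^L(X+\lfloor m/q^L\rfloor)+(m\bmod q^L)$, hence $f_\mu(q^LX+m)=f(m\bmod q^L)f_{\mu-L}(X+\lfloor m/q^L\rfloor)$. Let $a_0,a_1,\dots,a_s,a_{s+1}$ be the residues of $N,h_1,\dots,h_s,r$ modulo $q^L$, and $m_\omega=a_0+\sum_{i\le s+1}\omega_i\ell_ia_i+z_\omega$. Then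
\begin{equation}\label{eq:Vrec}
V_{\mu,\rho}(\mathbf z)=q^{-(s+2)L}\sum_{a\in[0,q^L)^{s+2}}e\big(\alpha\,\sigma(a)\big)\,V_{\mu-L,\rho-L}\big((\lfloor m_\omega/q^L\rfloor)_\omega\big),
\end{equation}
where $\sigma(a)=\sum_{\omega}(-1)^{|\omega|}\mathrm{s}_q(m_\omega\bmod q^L)$. The new carries lie again in $\{0,\dots,E\}$, because $m_\omega\le(q^L-1)(1+\ell_*)+E=q^LE$.

\emph{Two blocks that partly cancel.} We look for two blocks $a$ that lead to the same new carries with different phases. If all new carries vanish, \eqref{eq:cong} gives $\sigma(a)\equiv\sum_\omega(-1)^{|\omega|}m_\omega=\sum_\omega(-1)^{|\omega|}z_\omega$ modulo $q-1$, since the alternating sum of an affine function over a cube of dimension $s+1\ge2$ is zero. So the values of $\sigma$ differ by a multiple of $q-1$, and we want this multiple to be $\pm(q-1)$. Choose $L_0,t_0\ge1$ with $q^{L_0}>E$, $q^{t_0}\ge\ell_*$, and put $L=L_0+t_0+2$. For $t\in\{t_0,t_0+1\}$ let $a^{(t)}$ be the block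
\[
a_0=q^{L_0}(q^t-\ell_*),\qquad a_i=q^{L_0}\quad(1\le i\le s+1),
\]
whose entries lie in $[0,q^L)$. With $\bar\ell_\omega=\sum_{i:\,\omega_i=0}\ell_i$ we have $m_\omega=q^{L_0}(q^t-\bar\ell_\omega)+z_\omega<q^{L_0+t_0+1}+q^{L_0}\le q^L$, so all new carries are $0$. The factor $q^{L_0}$ keeps the incoming carries apart: as $z_\omega<q^{L_0}$, $\mathrm{s}_q(m_\omega)=\mathrm{s}_q(q^t-\bar\ell_\omega)+\mathrm{s}_q(z_\omega)$. For $\omega=\mathbf1=(1,\dots,1)$ we have $\bar\ell_\omega=0$ and $\mathrm{s}_q(q^t)=1$. For $\omega\ne\mathbf1$ we have $1\le\bar\ell_\omega\le q^t$; the number $q^t-1$ has $t$ digits equal to $q-1$, so subtracting $\bar\ell_\omega-1$ from it needs no borrowing, and $\mathrm{s}_q(q^t-\bar\ell_\omega)=(q-1)t-\mathrm{s}_q(\bar\ell_\omega-1)$. Since $\sum_{\omega\ne\mathbf1}(-1)^{|\omega|}=-(-1)^{s+1}=(-1)^s$,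
\[
\sigma(a^{(t)})=(-1)^s(q-1)t+\sigma_0
\]
with $\sigma_0$ independent of $t$. (For $q=2$, $s=1$, $\ell_1=1$ one can take $L_0=2$, $t_0=1$. The numbers $2^t-\bar\ell_\omega$ are $0,1,1,2$ for $t=1$ and $2,3,3,4$ for $t=2$, and the alternating sums of their digit sums are $0-1-1+1=-1$ and $1-2-2+1=-2$. For $\alpha=\frac12$ the two blocks cancel exactly.)

\emph{Conclusion.} The two blocks are distinct and together contribute at most $|1+e((q-1)\alpha)|\,V^*_{\mu-L,\rho-L}$ to the sum in \eqref{eq:Vrec}; every other block contributes at most $V^*_{\mu-L,\rho-L}$. So for $\rho\ge L$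
\[
V^*_{\mu,\rho}\le\kappa\,V^*_{\mu-L,\rho-L},\qquad\kappa=1-q^{-(s+2)L}\big(2-|1+e((q-1)\alpha)|\big),
\]
and $0<\kappa<1$ because $(q-1)\alpha\notin\mathbb Z$. Iterating, $V^*_{\mu,\rho}\le\kappa^{\lfloor\rho/L\rfloor}\le\kappa^{-1}\kappa^{\rho/L}$, which is the claim with $C=\kappa^{-1}$ and $q^{-\eta_1}=\kappa^{1/L}$.
\end{proof}

\section{Oscillation of the Taylor coefficients}\label{sec:taylor}

For $d<c<d+1$ the Taylor expansion of $(A+j)^c$ in $j$ has $d+1$ large coefficients $\binom ciA^{c-i}$, $0\le i\le d$, and a remainder that tends to $0$. We need the joint equidistribution modulo $Q$ of these coefficients for $A$ and for $B$. Since the number $d+1$ of coefficients must not change with $c$, we work between consecutive integers.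

The following setting is fixed in this section and the next. Let $d\ge1$ be an integer, $[c_0,c_1]\subset(d,d+1)$, and
\[
\beta=c_0-d\in(0,1),\qquad\sigma=\frac{\min(\beta,\,d+1-c_1)}{100(d+1)},\qquad w_i(c)=\binom ci=\prod_{l<i}\frac{c-l}{i-l}.
\]
The number $\beta$ controls the size $A^{c-d}\ge x^\beta$ of the smallest coefficient, and $d+1-c_1$ controls the remainder. For $0\le i\le d$ the polynomial $w_i$ has degree $i$, is nondecreasing and at least $1$ on $[c_0,c_1]$, and is bounded there together with its derivatives. Let $q\ge2$, let $x$ be large, let $R=q^\rho$ be the power of $q$ in $(x^\sigma/q,x^\sigma]$, and put $\mu=2\rho$, $Q=R^2$, $H=\lfloor x^{1/4}\rfloor$.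

In Lemma~\ref{lem:osc2} the frequencies were arbitrary. Now terms of different orders could cancel each other if the frequencies were as large as $x$; the bound $H$ prevents this, and only the leading terms for $A$ and for $B$ can compete.

\begin{lemma}\label{lem:oscd}
Let $A>B$ be integers in $(x,2x]$ with $A-B\ge x^{1-\sigma}$, let $a_0,\dots,a_d,b_0,\dots,b_d\in[-H,H]$ be integers, not all $0$, and
\[
\varphi(c)=\frac1Q\sum_{i\le d}w_i(c)\big(a_iA^{c-i}+b_iB^{c-i}\big).
\]
Then $\int_Je(\varphi)\ll R^2x^{-\beta/2}$ for every interval $J\subset[c_0,c_1]$, with a constant depending on $q,c_0,c_1$ only.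
\end{lemma}

\begin{proof}
All derivatives are taken in $c$. Write $Q\varphi=A^cP+B^cS$ with $P=\sum_ia_iA^{-i}w_i$, $S=\sum_ib_iB^{-i}w_i$. Then $Q\varphi'=A^cP_1+B^cS_1$ and $Q\varphi''=A^cP_2+B^cS_2$, where $P_1=P\log A+P'$, $P_2=P_1\log A+P_1'$, and $S_1,S_2$ are defined in the same way with $\log B$. All these are polynomials in $c$ of degree at most $d$.

\emph{Monotonicity.} We claim that $\varphi''$ vanishes identically or has at most $2d+1$ zeros. If $P_2=0$, then $\varphi''=B^cS_2/Q$ vanishes identically or has at most $d$ zeros. If $P_2\ne0$, differentiate $(A/B)^cP_2+S_2$ exactly $d+1$ times. This kills $S_2$, and each differentiation replaces $P_2$ by $P_2\log(A/B)+P_2'$, a polynomial of the same degree. The result has at most $d$ zeros, and Rolle's theorem gives at most $2d+1$ zeros for $\varphi''$. So every interval splits into at most $2d+2$ intervals on which $\varphi'$ is monotone.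

\emph{Leading terms.} Suppose $(a_0,\dots,a_d)\ne0$ and let $i$ be minimal with $a_i\ne0$. The terms with index $l>i$ in $P_1=\sum_la_lA^{-l}(w_l\log A+w_l')$ and in $P_1'$ are $O(HA^{-i-1}\log A)$, and $|a_i|\ge1$. Hence
\begin{equation}\label{eq:lead}
P_1=a_iA^{-i}\Big(w_i\log A+w_i'+O\Big(\frac{H\log A}A\Big)\Big),\qquad P_1'=a_iA^{-i}\Big(w_i'\log A+w_i''+O\Big(\frac{H\log A}A\Big)\Big),
\end{equation}
and in particular $|P_1|\asymp|a_i|A^{-i}\log A$ on $[c_0,c_1]$. If $(b_0,\dots,b_d)\ne0$, the same holds for $S_1$ with $B$, $b_{i'}$ and the minimal index $i'$ with $b_{i'}\ne0$.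

\emph{Case (a): one of the two vectors is zero, or $i\ne i'$.} If both are nonzero and $i<i'$, then $|B^cS_1|\ll HB^{c-i-1}\log B$ and $|A^cP_1|\gg A^{c-i}\log A\ge B^{c-i}\log B$, so $|B^cS_1|\ll(H/x)|A^cP_1|$. If $i>i'$, then $|A^cP_1|\ll HA^{c-i'-1}\log A\ll HB^{c-i'-1}\log B\ll(H/x)|B^cS_1|$, using $A\le2B$. So in all subcases one of the two parts of $Q\varphi'$ dominates, and it is $\gg x^{c_0-d}$. Thus $|\varphi'|\gg x^\beta/Q$ on $[c_0,c_1]$, the sign of $\varphi'$ is constant by continuity, and Lemma~\ref{lem:deriv} gives $\int_Je(\varphi)\ll Qx^{-\beta}\le R^2x^{-\beta/2}$.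

\emph{Case (b): both vectors are nonzero and $i=i'$.} Write $Q\varphi'=B^cS_1(1+\varrho)$ with $\varrho=(A/B)^cP_1/S_1$, which has no zero and constant sign. We show that $|\varrho|$ increases at a definite rate, so that $\varrho$ is near $-1$ only briefly. We have
\[
(\log|\varrho|)'=\log(A/B)+\frac{P_1'}{P_1}-\frac{S_1'}{S_1}.
\]
For fixed $c$ let $\chi(t)=(w_i't+w_i'')/(w_it+w_i')$. For $t\ge\log x$ the denominator is $\asymp t$ and the numerator is $O(t)$, so \eqref{eq:lead} gives $P_1'/P_1=\chi(\log A)+O(H/x)$ and $S_1'/S_1=\chi(\log B)+O(H/x)$. Moreover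
\[
\frac{d\chi}{dt}=\frac{w_i'^2-w_iw_i''}{(w_it+w_i')^2}=O(t^{-2}),
\]
hence $\chi(\log A)-\chi(\log B)=O(\log(A/B)/\log^2x)$. The hypothesis on $A-B$ gives $\log(A/B)\ge\frac{A-B}A\ge\frac12x^{-\sigma}$, which is much larger than $H/x\le x^{-3/4}$. Therefore $(\log|\varrho|)'\ge\frac12\log(A/B)\ge\frac14x^{-\sigma}$ for large $x$.

Let $\zeta=\frac12x^{-\beta/2}$ and $Z=\{c\in J:|1+\varrho|<\zeta\}$. If $\varrho>0$, then $Z$ is empty. If $\varrho<0$, then $Z=\{1-\zeta<|\varrho|<1+\zeta\}$ is empty or an interval, since $|\varrho|$ increases; on it $|\log|\varrho||\le2\zeta$ because $\zeta\le\frac12$, so $|Z|\le4\zeta/(\frac14x^{-\sigma})=16\zeta x^\sigma$. On the at most two intervals of $J\setminus Z$ we have $|\varphi'|\ge\zeta B^c|S_1|/Q\gg\zeta x^\beta/Q$. By Lemma~\ref{lem:deriv},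
\[
\int_Je(\varphi)\ll\zeta x^\sigma+\frac Q{\zeta x^\beta}\ll(x^\sigma+R^2)\,x^{-\beta/2}\ll R^2x^{-\beta/2},
\]
because $x^\sigma<qR$.
\end{proof}

\section{The second moment for blocks}\label{sec:blocks}

Keep the setting of Section~\ref{sec:taylor}. Let $k\ge2$, $s=k-1$, let $\alpha_0,\dots,\alpha_{k-1}$ be real numbers with $(q-1)\alpha_{j_0}\notin\mathbb Z$ for some index $j_0$, and put $f_j(n)=e(\alpha_j\,\mathrm{s}_q(n))$. Let $f_{j,\mu}$ be the $Q$-periodic function equal to $f_j$ on $[0,Q)$. Constants depend on $q,k,\alpha_0,\dots,\alpha_{k-1},c_0,c_1$ only.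

\begin{proposition}\label{prop:moment2}
Let $\Phi_n(c)=\prod_{j<k}f_j(\lfloor(n+j)^c\rfloor)$. There is $\xi\in(0,1]$ such that $\int_{c_0}^{c_1}|\sum_{x<n\le y}\Phi_n(c)|^2dc\ll x^{2-\xi}$ for $1\le x<y\le2x$.
\end{proposition}

\begin{proof}
Let $x$ be large and expand the square. The pairs $(A,B)$ with $|A-B|<x^{1-\sigma}$ contribute $O(x^{2-\sigma})$. By conjugation it suffices to bound $\int_{c_0}^{c_1}F$ for $F=\Phi_A\overline{\Phi_B}$ and $A-B\ge x^{1-\sigma}$. Divide $[c_0,c_1]$ into equal intervals of length $\delta\in[\frac12R^{-3},R^{-3}]$, fix one of them, $J=[c_*,c_*+\delta]$, and take $\tau,\lambda$ from Lemma~\ref{lem:shift}.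

\emph{Step 1: the polynomial model.} For $u=(u_0,\dots,u_d)\in\mathbb R^{d+1}$ let $p_u(j)=\sum_{i\le d}u_ij^i$, with $0^0=1$. For $c\in J$ let $u=u(c)$ and $v=v(c)$ be given by $u_i=w_i(c)A^{c-i}$ and $v_i=w_i(c)B^{c-i}$. Taylor's formula for $(1+j/A)^c$ gives $(A+j)^c=p_u(j)+O(x^{c_1-d-1})$, and $(B+j)^c=p_v(j)+O(x^{c_1-d-1})$ in the same way. This error and the error of Lemma~\ref{lem:shift} add up to
\[
\ll x^{c_1-d-1}+R^{-2}\log x+R^2x^{-c_0}+R/x=o(R^{-1}),
\]
since $R\le x^\sigma$ with $\sigma<d+1-c_1$ and $3\sigma<1<c_0$, while $R>x^\sigma/q$. So for large $x$, $c\in J$, $0\le j<k$ and $0\le r<R$,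
\begin{equation}\label{eq:model}
\begin{aligned}
(A+j)^c&=p_u(j)+O^*(1/R),&\qquad(A+j)^{c+r\tau}&=p_u(j)+r+O^*(1/R),\\
(B+j)^c&=p_v(j)+O^*(1/R),&\qquad(B+j)^{c+r\tau}&=p_v(j)+r\lambda+O^*(1/R).
\end{aligned}
\end{equation}

\emph{Step 2: equidistribution.} Let $\Psi(c)=(u(c),v(c))/Q\in\mathbb R^{2d+2}$. Its components are analytic and strictly increasing, and $h\cdot\Psi$ is the phase $\varphi$ of Lemma~\ref{lem:oscd}. By that lemma and Lemma~\ref{lem:etk}, the discrepancy of $\Psi$ on $J$ satisfies $D\ll(\log x)^{2d+2}(x^{-1/4}+R^5x^{-\beta/2})$. The integer parts of the $p_u(j)$ are constant on slanted regions, not on boxes, so we approximate by small cubes. Let $\mathbb T=(\mathbb R/Q\mathbb Z)^{2d+2}$ with its uniform probability measure, and partition it into $(QR)^{2d+2}=R^{6d+6}$ half-open cubes of side $1/R$, called \emph{cells}. Since $R^{6d+12}\le x^{12(d+1)\sigma}\le x^{0.12\beta}$ and $\beta<1$,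
\begin{equation}\label{eq:cells}
R^{6d+6}D\ll R^{-1}.
\end{equation}

\emph{Step 3: good cells.} Fix $r$. The coefficients $j^i$ are integers, so $p_u(j)$ and $p_v(j)$ are defined modulo $Q$ on $\mathbb T$. Call a cell \emph{bad} if it contains a point $(u,v)$ such that for some $j<k$
\[
\min\big(\|p_u(j)\|,\|p_v(j)\|,\|p_v(j)+r\lambda\|\big)\le\frac1R\quad\text{or}\quad\max\big(p_u(j)\bmod Q,\ p_v(j)\bmod Q\big)\ge Q-R,
\]
and \emph{good} otherwise. Within a cell $p_u(j)$ and $p_v(j)$ vary by at most $C_1/R$, $C_1=(d+1)k^d$. So at every point of a bad cell one of the $3k$ distances is at most $(1+C_1)/R$, or one of the $2k$ residues lies in a fixed arc of length $R+2C_1/R$ of $\mathbb R/Q\mathbb Z$. Each $p_u(j)$ is uniformly distributed in $\mathbb R/Q\mathbb Z$ (fix all coordinates but $u_0$, whose coefficient is $1$), and so is $p_v(j)$. Hence the bad cells have total measure $\ll1/R+R/Q\ll R^{-1}$.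

Define on $\mathbb T$
\[
G(u)=\prod_{j<k}G_{j,r}(\lfloor p_u(j)\rfloor),\qquad K(v)=\prod_{j<k}f_{j,\mu}(\lfloor p_v(j)+r\lambda\rfloor)\overline{f_{j,\mu}(\lfloor p_v(j)\rfloor)},
\]
where $G_{j,r}(n)=f_{j,\mu}(n+r)\overline{f_{j,\mu}(n)}$. A good cell is connected and the continuous functions $p_u(j)$, $p_v(j)$, $p_v(j)+r\lambda$ avoid the integers on it, so their integer parts modulo $Q$ are constant; thus $G(u)\overline{K(v)}$ is constant on each good cell. If $(u(c),v(c))$ lies in a good cell, then \eqref{eq:model} gives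
\[
\lfloor(A+j)^c\rfloor=\lfloor p_u(j)\rfloor,\qquad\lfloor(A+j)^{c+r\tau}\rfloor=\lfloor p_u(j)\rfloor+r,
\]
\[
\lfloor(B+j)^c\rfloor=\lfloor p_v(j)\rfloor,\qquad\lfloor(B+j)^{c+r\tau}\rfloor=\lfloor p_v(j)+r\lambda\rfloor=\lfloor p_v(j)\rfloor+r_j',\qquad0\le r_j'\le r .
\]
The residues of $\lfloor p_u(j)\rfloor$ and $\lfloor p_v(j)\rfloor$ modulo $Q$ are less than $Q-R$, so \eqref{eq:carry} applies to each of the $2k$ factors, and $F(c+r\tau)\overline{F(c)}=G(u(c))\overline{K(v(c))}$. Apply (D1) and \eqref{eq:cells} twice: to the indicator function of the union of the bad cells, which shows that a proportion $\ll R^{-1}$ of $c\in J$ falls into bad cells, and to the function equal to $G\overline K$ on good cells and $0$ on bad cells, whose mean differs from that of $G\overline K$ by $O(R^{-1})$. Since $G$ and $K$ depend on disjoint sets of coordinates,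
\[
\mathbb E_{c\in J}F(c+r\tau)\overline{F(c)}=W_r\cdot\overline{\mathbb E_vK(v)}+O(R^{-1}),\qquad W_r=\mathbb E_{u\in(\mathbb R/Q\mathbb Z)^{d+1}}G(u).
\]

\emph{Step 4: the bound for $W_r$.} Take representatives $u_i\in[0,Q)$ and write $u_0=N+\theta_0$, $u_1=M+\theta_1$ with integers $N,M$ and $\theta_0,\theta_1\in[0,1)$. This is where $d\ge1$, that is $c>1$, is used: for $c<1$ the coefficient of $j$ tends to $0$ and the variable $M$ is missing. Fix $\theta_0,\theta_1,u_2,\dots,u_d$. Then $N,M$ are independent and uniform in $\mathbb Z/Q$, and $\lfloor p_u(j)\rfloor=N+jM+t_j$ with $t_j=\lfloor\theta_0+j\theta_1+\sum_{2\le i\le d}u_ij^i\rfloor$ independent of $N,M$. Lemma~\ref{lem:cs} with $g_j(n)=G_{j,r}(n+t_j)$ and the translation invariance of $U$ bound the average over $N,M$, and hence $|W_r|$, by $U_{\ell_1,\dots,\ell_s}(G_{j_0,r})^{2^{-s}}$. By concavity of $t\mapsto t^{2^{-s}}$ and Lemma~\ref{lem:cube} with $\alpha=\alpha_{j_0}$,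
\[
\frac1R\sum_{r<R}|W_r|\le\Big(\frac1R\sum_{r<R}U_{\ell_1,\dots,\ell_s}(G_{j_0,r})\Big)^{2^{-s}}\ll R^{-\eta_1/2^s}.
\]

\emph{Step 5: conclusion.} We have $R\tau/\delta\le2R^4x^{-c_0}\ll R^{-1}$, as $R^5\le x^{5\sigma}\le x^{c_0}$. Lemma~\ref{lem:vdc} gives $|\mathbb E_{c\in J}F|^2\ll R^{-\eta_2}$ with $\eta_2=\min(1,\eta_1/2^s)$. Summing over the intervals $J$, $\int_{c_0}^{c_1}\Phi_A\overline{\Phi_B}\,dc\ll R^{-\eta_2/2}\ll x^{-\sigma\eta_2/2}$. There are $O(x^2)$ pairs, so $\xi=\sigma\eta_2/2$ is admissible.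
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:normal}(i)]
For $k=1$ the hypothesis implies $\alpha_0\notin\mathbb Z$, and the claim is \eqref{eq:single}. For $k\ge2$ apply Proposition~\ref{prop:moment2} and Lemma~\ref{lem:ae} for all $d\ge1$, all intervals $[c_0,c_1]\subset(d,d+1)$ with rational endpoints, and all $q$, $k$ and rational $\alpha_0,\dots,\alpha_{k-1}$ as in the statement. These intervals cover all non-integers $c>1$. The union of the countably many exceptional null sets, of $\mathcal N$ and of the integers is null.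
\end{proof}

\begin{proof}[Proof of the ``if'' half of Theorem~\ref{thm:normal}(ii)]
Let $c$ be as in (i) and $\gcd(m,q-1)=1$. By \eqref{eq:orth}, applied to each $j<k$, the number of $n\le x$ with $\mathrm{s}_q(\lfloor(n+j)^c\rfloor)\equiv a_j\bmod m$ for all $j<k$ is
\[
m^{-k}\sum_{0\le\ell_0,\dots,\ell_{k-1}<m}e\Big(-\sum_{j<k}\frac{\ell_ja_j}m\Big)\sum_{n\le x}e\Big(\sum_{j<k}\frac{\ell_j}m\,\mathrm{s}_q(\lfloor(n+j)^c\rfloor)\Big).
\]
The term with all $\ell_j=0$ is $m^{-k}\lfloor x\rfloor$. In any other term some $\ell_j$ is not divisible by $m$; then $m\nmid(q-1)\ell_j$ because $m$ is coprime to $q-1$, and (i) bounds the inner sum by $O(x^{1-\vartheta})$.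
\end{proof}

\section{Failure of normality when $\gcd(m,q-1)>1$}\label{sec:fail}

Let $c>0$, $g=\gcd(m,q-1)>1$, and suppose that $(\mathrm{s}_q(\lfloor n^c\rfloor)\bmod m)_n$ is normal. A block of length $k$ modulo $g$ is the reduction of $(m/g)^k$ blocks modulo $m$, so it has frequency $(m/g)^km^{-k}=g^{-k}$; that is, the reduction modulo $g$ is normal. By \eqref{eq:cong} this reduction is $\lfloor n^c\rfloor\bmod g$. The ``only if'' half of Theorem~\ref{thm:normal}(ii), for every real $c>0$, therefore follows from the next proposition.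

\begin{proposition}\label{prop:fail}
For every real $c>0$ and every integer $g\ge2$ the sequence $(\lfloor n^c\rfloor\bmod g)_n$ is not normal.
\end{proposition}

The reason is a count. A block of length $k$ is governed by $\lfloor c\rfloor+1$ real parameters, and for most $n$ it suffices to know them to a precision that is a fixed negative power of $k$. So polynomially many blocks cover most $n$, whereas in a normal sequence each block has the exponentially small frequency $g^{-k}$.

\begin{proof}
If $c$ is an integer, the sequence has period $g$, so at most $g$ of the $g^2$ blocks of length $2$ occur. Let $c\notin\mathbb Z$, $d=\lfloor c\rfloor$, and let $k$ be large in terms of $d$ and $g$. By Taylor's formula, $(n+j)^c/g$ is a polynomial of degree at most $d$ in $j$ up to an error $O_k(n^{c-d-1})=o(1)$ for $0\le j<k$. Write the polynomial in the basis $\binom ji$, $0\le i\le d$. For $n\ge n_0(k)$ and $0\le j<k$,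
\[
\frac{(n+j)^c}g=\sum_{i\le d}\binom ji\,z_i(n)+O^*(k^{-2}),\qquad z_i(n)\in\mathbb R .
\]
Let $\tilde z_i(n)$ be $z_i(n)\bmod1$ rounded down to a multiple of $k^{-d-2}$. The vector $\tilde z(n)=(\tilde z_0(n),\dots,\tilde z_d(n))$ takes at most $k^{(d+1)(d+2)}$ values. Since $\binom ji$ is an integer in $[0,k^d]$, the numbers $\tilde p(j)=\sum_i\binom ji\tilde z_i(n)$, which depend on $\tilde z(n)$ only, satisfy
\[
\Big\|\frac{(n+j)^c}g-\tilde p(j)\Big\|\le(d+1)k^dk^{-d-2}+k^{-2}=\varepsilon_k,\qquad\varepsilon_k=\frac{d+2}{k^2}.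
\]
The residue $\lfloor t\rfloor\bmod g$ equals $a$ exactly when $t/g\bmod1$ lies in $[a/g,(a+1)/g)$. Call $n\ge n_0(k)$ \emph{regular} if $(n+j)^c/g$ has distance greater than $\varepsilon_k$ from $\frac1g\mathbb Z$ for all $j<k$. For regular $n$, $\tilde p(j)\bmod1$ lies in the same interval $[a/g,(a+1)/g)$ as $(n+j)^c/g\bmod1$, so the block $(\lfloor(n+j)^c\rfloor\bmod g)_{j<k}$ is determined by $\tilde z(n)$.

Most $n$ are regular. Recall that a real sequence is \emph{uniformly distributed modulo $1$} if it visits every arc of $\mathbb R/\mathbb Z$ with frequency equal to the length of the arc. By \cite[Ch.~1, Theorem 3.5]{KN} (for $d=0$ this is Fej\'er's theorem), $(\phi(n))_n$ is uniformly distributed modulo $1$ if $\phi^{(d+1)}(t)\to0$ monotonically and $t|\phi^{(d+1)}(t)|\to\infty$. For $\phi(t)=t^c/g$ the derivative $\phi^{(d+1)}(t)$ is a nonzero multiple of $t^{c-d-1}$, and $-1<c-d-1<0$, so both conditions hold. For each $j$ the distance condition excludes $g$ arcs of length $2\varepsilon_k$.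 Hence the non-regular $n$ have upper density at most $2gk\varepsilon_k=2g(d+2)/k<\frac12$.

Thus a set of at most $k^{(d+1)(d+2)}$ blocks of length $k$ occurs at a set of positions $n$ of lower density greater than $\frac12$. In a normal sequence these blocks would have total frequency at most $k^{(d+1)(d+2)}g^{-k}$, which is less than $\frac12$ for large $k$. This is a contradiction.
\end{proof}

This completes the proof of Theorem~\ref{thm:normal}. It also shows that the hypothesis of part (i) cannot be weakened to ``$\alpha_j\notin\mathbb Z$ for at least one $j$'': for $q=3$, if all sums with $\alpha_j\in\{0,\frac12\}$, not all zero, were $o(x)$, then the expansion in the proof of the ``if'' half would make $(\mathrm{s}_3(\lfloor n^c\rfloor)\bmod2)_n$ normal, although $\gcd(2,3-1)=2$.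

\begin{thebibliography}{9}

\bibitem{digits}
\emph{The sum of digits of $\lfloor n^c\rfloor$}, \texttt{https://www.impan.pl/download/pdf/aa148-4-4}.

\bibitem{DT}
Drmota and Tichy, \emph{Sequences, Discrepancies and Applications}.

\bibitem{KN}
Kuipers and Niederreiter, \emph{Uniform Distribution of Sequences}.

\bibitem{Tit}
Titchmarsh, \emph{The Theory of the Riemann Zeta-Function}.

\end{thebibliography}
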